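# Essential self-adjointness of $\Delta+(\nabla\varrho/\varrho,\nabla)$ from a local fourth-power condition

## 1. A resolvent equation with a smoothed drift

Let $\sigma\ge 0$ be a compactly supported function in $W^{1,1}(\mathbb R^d)$, that is, $\sigma$ and its first-order generalized derivatives are integrable. Suppose there is a measurable vector field $\beta$ with
$$\nabla\sigma=\beta\sigma\ \text{ a.e.},\qquad \beta=0\ \text{ on }\{\sigma=0\},\qquad \int|\beta|^4\sigma\,dx<\infty .$$
Put $\mu=\sigma\,dx$. This is a finite measure of compact support, $\beta$ is its logarithmic gradient, and $\beta\in L^4(\mu)$. Write $\|\cdot\|_p$ for the norm of $L^p(\mu)$.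

A small example: $\sigma=\eta^4$ with $0\le\eta\in C_0^\infty(\mathbb R^d)$. Then $\beta=4\nabla\eta/\eta$ where $\eta>0$, and $|\beta|^4\sigma=4^4|\nabla\eta|^4$ there, which is bounded. The fourth power of $\eta$ cancels $\eta^{-4}$ exactly. In dimension one, $\sigma(s)=\eta(s)^4s^4$ is also admissible: $\beta=4/s+4\eta'/\eta$ where $\sigma>0$, and $|\beta|^4\sigma\le 8\cdot4^4(\eta^4+s^4|\eta'|^4)$ is bounded, although $\beta$ is singular at $0$.

Since $\sigma\in W^{1,1}$ has compact support, every $X\in C^1(\mathbb R^d;\mathbb R^d)$ satisfies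
$$\int\operatorname{div}X\,d\mu=-\int X\cdot\beta\,d\mu. \tag{1}$$
Put $L_\mu u=\Delta u+\beta\cdot\nabla u$ for smooth $u$. Taking $X=g\nabla u$ in (1) gives
$$\int g\,L_\mu u\,d\mu=-\int\nabla u\cdot\nabla g\,d\mu,\qquad u,g\in C^\infty(\mathbb R^d). \tag{2}$$

Here is the construction on which everything turns. Choose a smooth field $B\in C_0^\infty(\mathbb R^d;\mathbb R^d)$ and a function $h\in C_0^\infty(\mathbb R^d)$, let $M=\sup|h|$, and solve
$$u-\Delta u-B\cdot\nabla u=h \tag{3}$$
on the whole space with the unweighted Laplacian. Two facts about (3) will be proved in Sections 6 and 7.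

**Lemma 1 (solvability).** There is a solution $u\in C^\infty(\mathbb R^d)$ of (3) with $|u|\le M$.

**Lemma 2 ($L^4$ gradient bound).** If $u\in C^\infty(\mathbb R^d)$ solves (3) and $|u|\le M$, then $\|\nabla u\|_4\le C$, where $C$ depends only on $M$, $\mu(\mathbb R^d)$, $\|\beta\|_4$ and $\|B\|_4$.

What are these functions for? Equation (3) says
$$(1-L_\mu)u=h+(B-\beta)\cdot\nabla u,\qquad \|(B-\beta)\cdot\nabla u\|_2\le\|B-\beta\|_4\|\nabla u\|_4 .$$
Let $B=B_n\to\beta$ in $L^4(\mu)$. The norms $\|B_n\|_4$ stay bounded, so by Lemma 2 the error tends to $0$ in $L^2(\mu)$. We obtain smooth functions $u_n$ that satisfy the resolvent equation of the rough operator $L_\mu$ up to a small error in $L^2(\mu)$ and are bounded by $\sup|h|$, uniformly in $n$. They will serve as test functions against an $L^2$ function $f$ that is orthogonal to the range of $1-L$, where $L$ is the operator we now introduce. The smallness in $L^2$ is what $f\in L^2$ needs. The uniform bound is needed for a second reason,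 which appears in Section 4.

## 2. The operator $L_{I,b}$ and essential self-adjointness

**Standing assumptions.** Let $d\ge1$, let $\varrho\ge0$ be a function on $\mathbb R^d$, not identically zero, with $\sqrt\varrho\in W^{2,1}_{\rm loc}(\mathbb R^d)$. In this notation $W^{p,1}_{\rm loc}$ is the class of functions belonging to $L^p_{\rm loc}$ together with their first-order generalized derivatives. So $\sqrt\varrho$ and $\nabla\sqrt\varrho$ are in $L^2_{\rm loc}$, and $\varrho\in L^1_{\rm loc}$. Put $b=\nabla\varrho/\varrho$, with $b:=0$ on $\{\varrho=0\}$, and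
$$L=L_{I,b}=\Delta+b\cdot\nabla\quad\text{on } C_0^\infty(\mathbb R^d)\subset L^2(\varrho\,dx).$$

By the product rule $\varrho\in W^{1,1}_{\rm loc}$ and $\nabla\varrho=2\sqrt\varrho\,\nabla\sqrt\varrho$. The gradient of a Sobolev function vanishes a.e. on its zero set, so
$$\nabla\varrho=b\varrho,\qquad |b|^2\varrho=4|\nabla\sqrt\varrho|^2\qquad\text{a.e.}$$
Hence $b\in L^2_{\rm loc}(\varrho\,dx)$ and $Lg\in L^2(\varrho\,dx)$ for $g\in C_0^\infty$. For $u,g\in C_0^\infty$, integrating the divergence of $g\nabla u$ against $\varrho$ gives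
$$\int gLu\,\varrho\,dx=-\int\nabla u\cdot\nabla g\,\varrho\,dx. \tag{4}$$
So $L$ is symmetric and nonpositive. By symmetry it is also well defined on classes: if $g=0$ $\varrho\,dx$-a.e., then $\int hLg\,\varrho\,dx=\int gLh\,\varrho\,dx=0$ for all $h\in C_0^\infty$, so $Lg=0$ $\varrho\,dx$-a.e.

**Definition.** A densely defined symmetric operator is essentially self-adjoint if its closure is self-adjoint.

**Criterion.** If $A$ is densely defined, symmetric and nonnegative, and the range of $1+A$ is dense, then $A$ is essentially self-adjoint (Reed–Simon II, Thm X.26).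

The proof is short. Let $S=1+\overline A$. Then $\|Su\|\,\|u\|\ge(Su,u)\ge\|u\|^2$, so $\|Su\|\ge\|u\|$; since $S$ is closed, its range is closed, and being dense it is everything. If $u\in D(S^*)$, choose $w\in D(S)$ with $Sw=S^*u$. Since $S\subset S^*$, we get $S^*(u-w)=0$, so $u-w$ is orthogonal to the range of $S$, and $u=w\in D(S)$. Thus $S$ is self-adjoint, and so is $\overline A$.

We apply this with $A=-L$. Since $L$ has real coefficients, real and imaginary parts of a function orthogonal to $(1-L)(C_0^\infty)$ are again orthogonal to it. From now on all functions are real. The equation to study is, with $f,k\in L^2_{\rm loc}(\varrho\,dx)$,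
$$\int fLg\,\varrho\,dx=\int kg\,\varrho\,dx\qquad\forall g\in C_0^\infty(\mathbb R^d). \tag{5}$$
Orthogonality of $f$ to $(1-L)(C_0^\infty)$ is (5) with $k=f$.

Two sufficient conditions are quoted with the problem in the preprint https://bibos.math.uni-bielefeld.de/preprints/10-09-359.pdf. Condition (a) is: $b\in L^4_{\rm loc}(\varrho\,dx)$ and, for every ball $B_0$, there is $\varepsilon>0$ with
$$\sup_{B\subset B_0}\Big(|B|^{-1}\int_B\varrho^{1+\varepsilon}\,dx\Big)\Big(|B|^{-1}\int_B\varrho^{-1-\varepsilon}\,dx\Big)<\infty,$$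
the supremum being over balls $B\subset B_0$. Condition (b) is the global one: $b\in L^4(\mathbb R^d,\varrho\,dx)$. The problem asks whether $b\in L^4_{\rm loc}(\varrho\,dx)$ alone suffices. It does, and the proof uses neither (a) nor (b).

**Theorem 1.** If $b\in L^4_{\rm loc}(\varrho\,dx)$, then $L$ is essentially self-adjoint on $C_0^\infty(\mathbb R^d)\subset L^2(\varrho\,dx)$.

**Theorem 2.** Let $b\in L^4_{\rm loc}(\varrho\,dx)$.

1. (Local regularity.) Let $f,k\in L^2_{\rm loc}(\varrho\,dx)$ be real and satisfy (5). Then $\zeta f\in W^{1,2}(\varrho)$ for all $\zeta\in C_0^\infty$, where $W^{1,2}(\varrho)$ is the completion of $C_0^\infty$ in the norm $(\|g\|^2_{L^2(\varrho)}+\|\nabla g\|^2_{L^2(\varrho)})^{1/2}$.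
2. (Liouville property.) If $\lambda>0$, $0\le\kappa<\sqrt\lambda$, $f\in L^2(e^{-2\kappa|x|}\varrho\,dx)$ and $\int f(L-\lambda)g\,\varrho\,dx=0$ for all $g\in C_0^\infty$, then $f=0$. The constant $\sqrt\lambda$ cannot be replaced by a larger one.
3. ($L^p$-uniqueness.) For all $p\in(1,2]$ and $\lambda>0$, $(\lambda-L)(C_0^\infty)$ is dense in $L^p(\varrho\,dx)$.

**Theorem 3 (the exponent 4 is sharp).** For every $d\ge1$ and $q\in[1,4)$ there is $\varrho$ with $\sqrt\varrho\in W^{2,1}_{\rm loc}(\mathbb R^d)$ and $\nabla\varrho/\varrho\in L^q_{\rm loc}(\varrho\,dx)$ such that $L$ is **not** essentially self-adjoint on $C_0^\infty(\mathbb R^d)$.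

## 3. Power weights on the line, and the sharpness of the exponent 4

Let $d=1$ and $\varrho(s)=|s|^\gamma$ with $\gamma>1$. Then $(\sqrt\varrho)'$ has modulus $\frac\gamma2|s|^{\gamma/2-1}$, whose square is locally integrable exactly because $\gamma>1$. Here $b=\gamma/s$ and $Lg=|s|^{-\gamma}(|s|^\gamma g')'$. The function $|b|^4\varrho=\gamma^4|s|^{\gamma-4}$ is locally integrable exactly when $\gamma>3$.

**The weight $s^2$ by hand.** Take $\gamma=2$ and $f(s)=e^{-|s|}/s$. For $s\ne0$ we have $Lw=w''+\frac2sw'=\frac1s(sw)''$, and $sf=e^{-|s|}$, so $Lf=f$ off the origin. Also $f^2s^2=e^{-2|s|}$, so $f\in L^2(s^2ds)$. For $g\in C_0^\infty(\mathbb R)$, integrate $\int f(s^2g')'ds$ by parts twice over $\{|s|>\varepsilon\}$. The boundary values at $\pm\varepsilon$ involve $s^2fg'=O(\varepsilon)$ and $s^2f'g$. Now $s^2f'=-(s+1)e^{-s}$ for $s>0$ and $s^2f'=(s-1)e^{s}$ for $s<0$, so $s^2f'g\to-g(0)$ from both sides, and the contributions of $\varepsilon$ and $-\varepsilon$ enter with opposite signs and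 cancel. Hence $\int f\,Lg\,s^2ds=\int fg\,s^2ds$: the nonzero function $f$ is orthogonal to $(1-L)(C_0^\infty)$. If $L$ were essentially self-adjoint, $L^*=\overline L$ would be nonpositive, while $L^*f=f$. So $L$ is not essentially self-adjoint for $\varrho=s^2$, where $|b|^q\varrho=2^q|s|^{2-q}$ is locally integrable for $q<3$.

The obstruction behaves like $|s|^{1-\gamma}$ at the origin. It is square integrable near $0$ for $|s|^\gamma ds$ exactly when $2-\gamma>-1$, i.e. $\gamma<3$, and this is complementary to $b\in L^4_{\rm loc}$ except at $\gamma=3$, where neither holds. This is the source of the sharp exponent.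

**Proof of Theorem 3.** We produce two elements of $D(L^*)$ on which $L^*$ is not symmetric. Choose $\gamma\in(\max\{1,q-1\},3)$, possible since $q<4$, and $\varrho(x)=|x_1|^\gamma$. Then $\sqrt\varrho=|x_1|^{\gamma/2}\in W^{2,1}_{\rm loc}$ because $\gamma>1$, and $|b|^q\varrho=\gamma^q|x_1|^{\gamma-q}\in L^1_{\rm loc}$ because $\gamma>q-1$. Let $\theta\in C_0^\infty([0,\infty))$ with $\theta=1$ near $0$, and
$$P(s)=\operatorname{sgn}(s)|s|^{1-\gamma}\theta(|s|),\qquad Q(s)=\operatorname{sgn}(s)\theta(|s|).$$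
Both are in $L^2(|s|^\gamma ds)$; for $P$ this is $2(1-\gamma)+\gamma>-1$, i.e. $\gamma<3$. For $s\ne0$ put $P^\sharp=|s|^{-\gamma}(|s|^\gamma P')'$ and $Q^\sharp=|s|^{-\gamma}(|s|^\gamma Q')'$. Near $0$ we have $|s|^\gamma P'=1-\gamma$ (on both sides, since $P'$ is even) and $Q'=0$. So $P^\sharp$ and $Q^\sharp$ vanish near $0$; they are bounded with compact support in $\mathbb R\setminus\{0\}$.

For $g\in C_0^\infty(\mathbb R)$ we claim
$$\int P(|s|^\gamma g')'ds=\int P^\sharp g|s|^\gamma ds,\qquad\int Q(|s|^\gamma g')'ds=\int Q^\sharp g|s|^\gamma ds. \tag{6}$$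
The left integrals converge absolutely, since $P\,(|s|^\gamma g')'=P\,Lg\,|s|^\gamma$ is a product of two $L^2(|s|^\gamma ds)$ functions, and likewise for $Q$. Integrate by parts twice over $\{|s|>\varepsilon\}$ and let $\varepsilon\to0$. For $P$, the boundary term $P|s|^\gamma g'$ is $O(|s|)$ and disappears; the term $|s|^\gamma P'g$ tends to $(1-\gamma)g(0)$ from both sides, and the contributions of $s=\varepsilon$ and $s=-\varepsilon$ have opposite signs and cancel in the limit. For $Q$, $Q|s|^\gamma g'\to0$, and $|s|^\gamma Q'g=0$ near $0$. This proves (6).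

Take $0\ne\omega\in C_0^\infty(\mathbb R^{d-1})$ real (drop $\omega$ and read $\|\omega\|_2=1$ if $d=1$), and let $\Delta'$ be the Laplacian in $x'=(x_2,\dots,x_d)$; here $\|\omega\|_2$ is the norm in $L^2(\mathbb R^{d-1})$. For $g\in C_0^\infty(\mathbb R^d)$ we have $\varrho Lg=\partial_1(|x_1|^\gamma\partial_1g)+|x_1|^\gamma\Delta'g$. By Fubini, (6) in the variable $x_1$, and integration by parts in $x'$, the functions $P\otimes\omega$ and $Q\otimes\omega$ are in $D(L^*)$, with
$$L^*(P\otimes\omega)=P^\sharp\otimes\omega+P\otimes\Delta'\omega,\qquad L^*(Q\otimes\omega)=Q^\sharp\otimes\omega+Q\otimes\Delta'\omega .$$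
In the difference below the $\Delta'$-terms cancel: both equal $\int PQ|s|^\gamma ds\int\omega\Delta'\omega\,dx'$, and $PQ|s|^\gamma=|s|\theta^2$ is integrable. Moreover $(P^\sharp Q-PQ^\sharp)|s|^\gamma=\big(|s|^\gamma(P'Q-PQ')\big)'$ for $s\ne0$. The function $|s|^\gamma(P'Q-PQ')$ is odd, so its derivative is even, and at $0+$ it equals $1-\gamma$. Therefore
$$(L^*(P\otimes\omega),Q\otimes\omega)-(P\otimes\omega,L^*(Q\otimes\omega))=\|\omega\|_2^2\cdot2\int_0^\infty\big(s^\gamma(P'Q-PQ')\big)'ds=2(\gamma-1)\|\omega\|_2^2\ne0 .$$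
So $L^*$ is not symmetric. If $L$ were essentially self-adjoint, $L^*=\overline L$ would be self-adjoint, a contradiction. $\blacksquare$

## 4. Caccioppoli's identity, and two places where duality gets stuck

**The case $\varrho\equiv1$.** Here $L=\Delta$. If $f\in L^2$ is orthogonal to $(1-\Delta)(C_0^\infty)$, then $f-\Delta f=0$ in the sense of distributions, so $f$ is smooth, and $g=\zeta^2f$ with $\zeta\in C_0^\infty$ is a legitimate test function. It gives $\int\zeta^2f^2+\int\nabla f\cdot\nabla(\zeta^2f)=0$, and since $|\nabla(\zeta f)|^2=\nabla f\cdot\nabla(\zeta^2f)+f^2|\nabla\zeta|^2$,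
$$\int|\nabla(\zeta f)|^2dx+\int\zeta^2f^2dx=\int f^2|\nabla\zeta|^2dx .$$
With $\zeta=\tau(x/R)$, $\tau$ a cutoff equal to $1$ on the unit ball, the right side is $O(R^{-2})$ and $f=0$. No condition at infinity was needed.

The same computation works for any $\varrho$ once $f$ has a gradient in $L^2_{\rm loc}(\varrho\,dx)$ that one may integrate by parts. So the question is one of local regularity. It is a real question, as $e^{-|s|}/s$ shows for $\varrho=s^2$. One cannot simply mollify $f$: a function in $L^2(\varrho\,dx)$ need not be in $L^1_{\rm loc}(dx)$. For $\varrho=|s|^\gamma$ with $\gamma>3$, the function equal to $1/s$ on $|s|<1$ and $0$ elsewhere is an example, since $|s|^{\gamma-2}$ is integrable at $0$.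

**Moving the regularity to the test function.** The sensible approach is duality. Let $f$ be orthogonal to $(1-L)(C_0^\infty)$, let $\chi\in C_0^\infty$ be a cutoff, $v=\chi f$, and test with $g=\chi u$, $u$ smooth. From $L(\chi u)=\chi Lu+2\nabla\chi\cdot\nabla u+uL\chi$ we get
$$\int v\,(1-L)u\,\varrho\,dx=\int\big[2f\,\nabla\chi\cdot\nabla u+Fu\big]\varrho\,dx,\qquad F=fL\chi=f(\Delta\chi+b\cdot\nabla\chi). \tag{7}$$
One would like to take for $u$ the solution of $(1-L)u=h$ and read off that $v$ solves a weak equation in a Hilbert space of Sobolev type. There are two obstacles.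

First, the exact solution need not be smooth. If we smooth the drift, the left side of (7) contains the error $\int v\,(B-b)\cdot\nabla u\,\varrho\,dx$ with $v$ only in $L^2$ and $B-b$ small in $L^4$. So $\nabla u$ must be bounded in $L^4$, while the energy identity controls it only in $L^2$. Lemma 2 is the remedy.

Second, the cutoff leaves the term $Fu$. With $f\in L^2$ and $b\in L^4$, Hölder's inequality gives $F\in L^{4/3}$ and no more. To pair such an $F$ with a function of the energy space by Hölder one would need that function in $L^4$, and energy spaces do not embed in $L^4$: for $\varrho\equiv1$ and $d\ge5$, the function $|x|^{-d/4}$, cut off near the origin, is in $W^{1,2}$ (since $2(d/4+1)<d$) but not in $L^4$. So the Riesz theorem cannot be applied to the right side of (7), and we do not learn that $v$ is in the energy space. If $F$ were in $L^2$ we would be done.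

**The way through.** The functions $u_n$ of Section 1 are bounded, so $\int Fu_n$ does have a limit. This identifies $v$ as the solution of a weak equation with an $L^{4/3}$ right side. We then replace $F$ by bounded truncations $F_m$, solve in the energy space to get $v_m$, and prove $v_m\to v$ in $L^{4/3}$, which is the natural space. Convergence in $L^{4/3}$ is too weak for a quadratic Caccioppoli inequality, so we test with $\phi(v_m)$ for a nonlinearity $\phi$ that is nearly the identity for small arguments and grows like $|s|^\alpha$ for large ones. The cutoff term then has the size $\phi^2/\phi'\sim|s|^{\alpha+1}$, and $\alpha+1=\frac43$ dictates $\alpha=\frac13$. Finally, the cutoff $\zeta$ used in the Caccioppoli inequality lives where $\chi=1$, and there $F_m=0$.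

## 5. The localized measure and its energy space

Assume $b\in L^4_{\rm loc}(\varrho\,dx)$, and let $f,k\in L^2_{\rm loc}(\varrho\,dx)$ satisfy (5). For Theorem 1 only $k=f\in L^2(\varrho\,dx)$ is needed; the general case is for Theorem 2. Fix $\zeta\in C_0^\infty(\mathbb R^d)$, and choose $\chi,\eta\in C_0^\infty$ with values in $[0,1]$ such that $\chi=1$ in a neighborhood of $\operatorname{supp}\zeta$ and $\eta=1$ in a neighborhood of $\operatorname{supp}\chi$.

**Step 1 (a measure as in Section 1).** This step turns the local hypothesis into a global one. Put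
$$\sigma=\eta^4\varrho,\qquad \mu=\sigma\,dx,\qquad \beta=b+4\nabla\eta/\eta\ \text{ on }\{\sigma>0\},\quad\beta=0\ \text{ elsewhere}.$$
Then $\sigma\in W^{1,1}(\mathbb R^d)$ has compact support and $\nabla\sigma=\eta^4b\varrho+4\eta^3\varrho\nabla\eta=\beta\sigma$ a.e.: on $\{\sigma=0\}$ either $\eta=0$, or $\varrho=0$ and $b=0$, and all terms vanish. Also
$$|\beta|^4\sigma\le8|b|^4\eta^4\varrho+8\cdot4^4|\nabla\eta|^4\varrho ,$$
so $\beta\in L^4(\mu)$. All of Section 1 applies, in particular (1) and (2). Near $\operatorname{supp}\chi$ we have $\mu=\varrho\,dx$ and $\beta=b$ $\mu$-a.e.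

**Step 2 (the space $W$).** We need a Hilbert space in which weak equations can be solved and nonlinear test functions are allowed. Let $W$ be the completion of $C_0^\infty(\mathbb R^d)$ in the norm given by
$$(u,v)_W=\int(\nabla u\cdot\nabla v+uv)\,d\mu .$$
It is a space of functions. Indeed, let $u_j\in C_0^\infty$, $u_j\to0$ and $\nabla u_j\to V$ in $L^2(\mu)$. For $X\in C_0^\infty(\mathbb R^d;\mathbb R^d)$, (1) applied to $u_jX$ gives
$$\int V\cdot X\,d\mu=\lim_j\int\nabla u_j\cdot X\,d\mu=-\lim_j\int u_j(\operatorname{div}X+X\cdot\beta)\,d\mu=0,$$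
because $\beta\in L^2(\mu)$; so $V=0$. Thus $W\subset L^2(\mu)$, and $\nabla u\in L^2(\mu)$ is well defined for $u\in W$.

Every $w\in C^1(\mathbb R^d)$ is an element of $W$ with its classical gradient: multiply $w$ by a cutoff equal to $1$ near $\operatorname{supp}\mu$ and mollify; the mollifications converge uniformly together with their gradients, and $\mu$ is finite. In particular $C^\infty(\mathbb R^d)\subset W$.

The gradient of $W$ need not be the distributional one. Take $d=1$ and $\sigma=\eta^4s^4$, and let $\psi$ be smooth, with $\psi=\operatorname{sgn}$ for $|s|\ge1$. Then $\psi(\cdot/\varepsilon)\to\operatorname{sgn}$ in $L^2(\mu)$ and $\int\varepsilon^{-2}\psi'(s/\varepsilon)^2s^4ds=\varepsilon^3\int\psi'(r)^2r^4dr\to0$. So $\operatorname{sgn}\in W$ with gradient $0$.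

We use three properties.

**(W1)** If $\Phi\in C^1(\mathbb R)$ has bounded derivative and $u\in W$, then $\Phi(u)\in W$ and $\nabla\Phi(u)=\Phi'(u)\nabla u$. To see this, take $C_0^\infty\ni u_j\to u$ in $W$ and $\mu$-a.e. Then $\Phi(u_j)\in C^1\subset W$, and $\Phi(u_j)\to\Phi(u)$ in $L^2(\mu)$ since $\Phi$ is Lipschitz. Further,
$$\Phi'(u_j)\nabla u_j-\Phi'(u)\nabla u=\Phi'(u_j)(\nabla u_j-\nabla u)+(\Phi'(u_j)-\Phi'(u))\nabla u\to0\quad\text{in }L^2(\mu),$$
the first term by boundedness of $\Phi'$, the second by dominated convergence.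

**(W2)** If $u\in W$ and $\omega\in C_0^\infty$, then $\omega u\in W$ and $\nabla(\omega u)=\omega\nabla u+u\nabla\omega$. If $C_0^\infty\ni u_j\to u$ in $W$, then $\omega u_j\to\omega u$ and $\omega\nabla u_j+u_j\nabla\omega\to\omega\nabla u+u\nabla\omega$ in $L^2(\mu)$.

**(W3)** If $(u_j)$ is bounded in $W$ and $u_j\to u$ $\mu$-a.e., then $u\in W$, $u_j\rightharpoonup u$ weakly in $W$, and $\|\nabla u\|_2\le\liminf\|\nabla u_j\|_2$. Every subsequence has a further subsequence converging weakly to some $w\in W$. By Mazur's theorem, convex combinations of its tails converge to $w$ strongly in $W$, hence along a subsequence $\mu$-a.e.; they also converge to $u$ $\mu$-a.e. So $w=u$, hence $u\in W$ and the whole sequence converges weakly to $u$. The last claim holds because $u\mapsto\|\nabla u\|_2$ is a continuous seminorm on $W$, hence weakly lower semicontinuous.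

For $h\in L^2(\mu)$ let $Gh\in W$ be the Riesz representative:
$$(Gh,\varphi)_W=\int h\varphi\,d\mu\qquad\forall\varphi\in W.$$

## 6. The fourth-power gradient bound

**Step 3 (proof of Lemma 2).** The purpose is to bound $\|\nabla u\|_4$ using only $|u|\le M$ and $L^4$ norms of the drifts. Let
$$A=\int|\nabla u|^4d\mu,\qquad a=\|\Delta u\|_2,\qquad H=\|D^2u\|_2,\qquad c=\big\||\beta||\nabla u|\big\|_2,$$
with the Hilbert–Schmidt norm of $D^2u$. All are finite, since $u$ is smooth, $\mu$ is finite with compact support, and $\beta\in L^4(\mu)$.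

First apply (1) to $X=u|\nabla u|^2\nabla u$. Its divergence is $|\nabla u|^4+u|\nabla u|^2\Delta u+2u\,D^2u(\nabla u,\nabla u)$. Hence
$$A=-\int u\big[|\nabla u|^2\Delta u+2D^2u(\nabla u,\nabla u)+|\nabla u|^2\,\nabla u\cdot\beta\big]d\mu\le MA^{1/2}(a+2H+c),$$
by Cauchy–Schwarz, with $\||\nabla u|^2\|_2=A^{1/2}$ as one factor each time.

Next remove $H$. The fields $D^2u\,\nabla u$ and $\Delta u\,\nabla u$ have divergences $\nabla\Delta u\cdot\nabla u+|D^2u|^2$ and $\nabla\Delta u\cdot\nabla u+(\Delta u)^2$. Applying (1) to both and subtracting,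
$$\int|D^2u|^2d\mu=\int\big[(\Delta u)^2+\Delta u\,\nabla u\cdot\beta-D^2u(\nabla u,\beta)\big]d\mu .$$
So $H^2\le a^2+ac+Hc$. With $ac\le\frac12a^2+\frac12c^2$ and $Hc\le\frac12H^2+\frac12c^2$ this gives $H^2\le3a^2+2c^2$, hence $H\le2a+2c$. Then $a+2H+c\le5(a+c)$, and
$$A^{1/2}\le5M(a+c).$$

Finally, $c\le\|\beta\|_4A^{1/4}$, and (3) in the form $\Delta u=u-h-B\cdot\nabla u$ gives $a\le2M\mu(\mathbb R^d)^{1/2}+\|B\|_4A^{1/4}$. With $y=A^{1/4}$,
$$y^2\le10M^2\mu(\mathbb R^d)^{1/2}+5M(\|\beta\|_4+\|B\|_4)\,y .$$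
A quadratic inequality of this form bounds $y$ in terms of its coefficients. $\blacksquare$

## 7. Bounded approximate resolvents

**Step 4 (proof of Lemma 1).** We must solve (3) smoothly with $|u|\le\sup|h|$. The form of $1-\Delta-B\cdot\nabla$ may fail to be coercive, so we first increase the constant $1$ and then iterate. Let $\Lambda=1+\sup|B|^2$, let $H^s=H^s(\mathbb R^d)$ be the usual unweighted Sobolev spaces and $H^\infty=\bigcap_sH^s$. The form
$$\int(\nabla w\cdot\nabla\varphi+\Lambda w\varphi-\varphi B\cdot\nabla w)\,dx$$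
is bounded on $H^1$, and it is coercive since $|\int wB\cdot\nabla w\,dx|\le\frac12\int|\nabla w|^2dx+\frac12\sup|B|^2\int w^2dx$. By Lax–Milgram, for each $g\in H^\infty$ there is $w\in H^1$ with
$$\Lambda w-\Delta w-B\cdot\nabla w=g. \tag{8}$$
If $w\in H^s$ with $s\ge1$, then $(1-\Delta)w=g+(1-\Lambda)w+B\cdot\nabla w\in H^{s-1}$, so $w\in H^{s+1}$. Hence $w\in H^\infty$; in particular $w$ is smooth and vanishes at infinity.

Every solution $w\in H^\infty$ of (8) satisfies $\sup|w|\le\Lambda^{-1}\sup|g|$. Indeed, if $\sup w>0$, it is attained at a point $x_0$ where $\nabla w=0$ and $\Delta w\le0$, so $\Lambda w(x_0)\le g(x_0)$; the same argument applies to $-w$.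

Set $u_0=0$ and let $u_{j+1}\in H^\infty$ solve $\Lambda u_{j+1}-\Delta u_{j+1}-B\cdot\nabla u_{j+1}=h+(\Lambda-1)u_j$. By induction $\sup|u_{j+1}|\le\Lambda^{-1}(M+(\Lambda-1)M)=M$. For $j\ge1$ the difference $u_{j+1}-u_j\in H^\infty$ solves (8) with $g=(\Lambda-1)(u_j-u_{j-1})$, so $\sup|u_{j+1}-u_j|\le(1-\Lambda^{-1})\sup|u_j-u_{j-1}|$. Hence $u_j$ converges uniformly to some $u$ with $|u|\le M$, and (3) holds in the sense of distributions. If $u\in H^s_{\rm loc}$, then $\Delta u=u-h-B\cdot\nabla u\in H^{s-1}_{\rm loc}$, so $u\in H^{s+1}_{\rm loc}$ by elliptic regularity of the Laplacian. Starting from $s=0$ we get $u\in C^\infty(\mathbb R^d)$. $\blacksquare$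

**Step 5 (approximate resolvents).** Here we let the smooth drift converge to $\beta$.

**Claim.** For each $h\in C_0^\infty$ there are $u_n\in C^\infty(\mathbb R^d)$ with $|u_n|\le\sup|h|$, $(1-L_\mu)u_n\to h$ in $L^2(\mu)$, and $u_n\to Gh$ in $W$ and $\mu$-a.e. In particular $|Gh|\le\sup|h|$ $\mu$-a.e.

Take $B_n\in C_0^\infty(\mathbb R^d;\mathbb R^d)$ with $B_n\to\beta$ in $L^4(\mu)$, and let $u_n$ be given by Lemma 1 for $B=B_n$. By Lemma 2, $\sup_n\|\nabla u_n\|_4<\infty$. So
$$(1-L_\mu)u_n=h+r_n,\qquad r_n=(B_n-\beta)\cdot\nabla u_n,\qquad\|r_n\|_2\le\|B_n-\beta\|_4\|\nabla u_n\|_4\to0 .$$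
By (2), $(u_n,\varphi)_W=\int(h+r_n)\varphi\,d\mu$ for $\varphi\in C_0^\infty$, and by density for $\varphi\in W$. Thus $(u_n-Gh,\varphi)_W=\int r_n\varphi\,d\mu$; with $\varphi=u_n-Gh$ this gives $\|u_n-Gh\|_W\le\|r_n\|_2\to0$. Pass to a subsequence for convergence $\mu$-a.e. $\blacksquare$

## 8. The localized equation and its approximation in $L^{4/3}$

**Step 6 (the equation for $v=\chi f$).** We now carry out (7) rigorously, for general $k$. Let $v=\chi f\in L^2(\mu)$ and $F=fL\chi=f(\Delta\chi+b\cdot\nabla\chi)$. On $\operatorname{supp}\chi$ we have $f\in L^2$ and $L\chi\in L^4$, so $F\in L^{4/3}(\mu)$. Given $h\in C_0^\infty$, let $u_n$ be as in Step 5 and put $g=\chi u_n\in C_0^\infty$ in (5). Since $L(\chi u_n)=\chi L_\mu u_n+2\nabla\chi\cdot\nabla u_n+u_nL\chi$, equation (5) reads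
$$\int vL_\mu u_n\,d\mu=\int\big[\chi k u_n-2f\nabla\chi\cdot\nabla u_n-Fu_n\big]d\mu,$$
and subtracting from $\int vu_n\,d\mu=\int\chi fu_n\,d\mu$,
$$\int v(1-L_\mu)u_n\,d\mu=\int\big[2f\nabla\chi\cdot\nabla u_n+(F+\chi(f-k))u_n\big]d\mu .$$
Let $n\to\infty$. The left side converges because $v\in L^2(\mu)$; the gradient term because $f\nabla\chi\in L^2(\mu)$ and $\nabla u_n\to\nabla Gh$ in $L^2(\mu)$; the term $\chi(f-k)u_n$ because $u_n\to Gh$ in $L^2(\mu)$. In the term $Fu_n$ we use $|Fu_n|\le\sup|h|\,|F|\in L^1(\mu)$ and dominated convergence; this is where the uniform bound on $u_n$ enters. Hence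
$$\int vh\,d\mu=\int\big[2f\nabla\chi\cdot\nabla Gh+(F+\chi(f-k))\,Gh\big]d\mu,\qquad h\in C_0^\infty. \tag{9}$$

**Step 7 (approximation of $v$ by elements of $W$).** Since we do not know $v\in W$, we approximate it. Let $F_m=F1_{\{|F|\le m\}}$, which is bounded, and let $v_m\in W$ be the Riesz solution of
$$(v_m,\varphi)_W=\int\big[2f\nabla\chi\cdot\nabla\varphi+(F_m+\chi(f-k))\varphi\big]d\mu\qquad\forall\varphi\in W. \tag{10}$$

**Claim.** $v_m\to v$ in $L^{4/3}(\mu)$.

Let $z=v_m-v_l\in W$, so $(z,\varphi)_W=\int(F_m-F_l)\varphi\,d\mu$. Take $\varphi=\Psi_\varepsilon(z)$ with $\Psi_\varepsilon(s)=s(s^2+\varepsilon)^{-1/3}$, $\varepsilon>0$. We have $\Psi_\varepsilon'(s)=(s^2+\varepsilon)^{-4/3}(s^2/3+\varepsilon)\in[0,\varepsilon^{-1/3}]$ and $|\Psi_\varepsilon(s)|\le|s|^{1/3}$. By (W1), $\varphi\in W$ and $\nabla z\cdot\nabla\varphi=\Psi_\varepsilon'(z)|\nabla z|^2\ge0$, so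
$$\int z^2(z^2+\varepsilon)^{-1/3}d\mu\le\int|F_m-F_l||z|^{1/3}d\mu\le\|F_m-F_l\|_{4/3}\,\|z\|_{4/3}^{1/3},$$
by Hölder with exponents $\frac43$ and $4$. Here $z\in L^2(\mu)\subset L^{4/3}(\mu)$. As $\varepsilon\to0$, monotone convergence turns the left side into $\|z\|_{4/3}^{4/3}$, and so $\|v_m-v_l\|_{4/3}\le\|F_m-F_l\|_{4/3}$. Since $F_m\to F$ in $L^{4/3}(\mu)$, $v_m\to\tilde v$ in $L^{4/3}(\mu)$ for some $\tilde v$.

To identify $\tilde v$, take $\varphi=Gh$ in (10), $h\in C_0^\infty$. Then $(v_m,Gh)_W=\int v_mh\,d\mu$. Since $Gh$ is bounded by Step 5, the right side of (10) converges to the right side of (9). So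
$$\int\tilde vh\,d\mu=\lim_m\int v_mh\,d\mu=\lim_m(v_m,Gh)_W=\int vh\,d\mu\qquad\forall h\in C_0^\infty,$$
that is, $\tilde v=v$. $\blacksquare$

Pass to a subsequence with also $v_m\to v$ $\mu$-a.e. On $\operatorname{supp}\zeta$ we have $v=f$. The limits in $m$ will be taken with the following form of dominated convergence.

**(V)** If $D_m\to0$ $\mu$-a.e. and $|D_m|\le C(|v_m|^{4/3}+|v|^{4/3})$ with $C$ independent of $m$, then $\int|D_m|\,d\mu\to0$.

To prove it, apply Fatou's lemma to $C(|v_m|^{4/3}+|v|^{4/3})-|D_m|\ge0$ and use $\int|v_m|^{4/3}d\mu\to\int|v|^{4/3}d\mu<\infty$: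
$$2C\int|v|^{4/3}d\mu\le2C\int|v|^{4/3}d\mu-\limsup_m\int|D_m|\,d\mu .$$

## 9. A Caccioppoli inequality with growth $|s|^{1/3}$

**Step 8 (the truncated inequality for $v_m$).** We look for an inequality whose cutoff term grows like $|v_m|^{4/3}$, so that (V) applies. For $N\ge1$ let $\phi_N(s)=s(1+s^2/N^2)^{-1/3}$. With $t=s^2/N^2$,
$$\phi_N'=(1+t)^{-1/3}-\tfrac23t(1+t)^{-4/3}=(1+t)^{-4/3}(1+t/3)\in(0,1],$$
$$\frac{\phi_N^2}{\phi_N'}=\frac{s^2(1+t)^{2/3}}{1+t/3}\le3s^2(1+t)^{-1/3}\le3\min\{s^2,N^{2/3}|s|^{4/3}\}, \tag{11}$$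
because $1+t\le3(1+t/3)$ and $(1+t)^{-1/3}\le\min\{1,t^{-1/3}\}$.

In (10) take $\varphi=\zeta^2\phi_N(v_m)$, which is in $W$ by (W1) and (W2). Near $\operatorname{supp}\zeta$ we have $\chi=1$, so $\nabla\chi=0$, $L\chi=0$ and $F_m=0$ there: the troublesome term is gone. What remains is
$$\int\zeta^2\phi_N'(v_m)|\nabla v_m|^2d\mu+\int\zeta^2v_m\phi_N(v_m)\,d\mu=-2\int\zeta\phi_N(v_m)\nabla\zeta\cdot\nabla v_m\,d\mu+\int(f-k)\zeta^2\phi_N(v_m)\,d\mu .$$
Since
$$2|\zeta\phi_N\nabla\zeta\cdot\nabla v_m|\le\tfrac12\zeta^2\phi_N'|\nabla v_m|^2+2|\nabla\zeta|^2\frac{\phi_N^2}{\phi_N'},$$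
and all terms are finite (recall $v_m\in W$, $f-k\in L^2$ on $\operatorname{supp}\zeta$, $|\phi_N(s)|\le|s|$ and (11)),
$$\tfrac12\int\zeta^2\phi_N'(v_m)|\nabla v_m|^2d\mu+\int\zeta^2v_m\phi_N(v_m)\,d\mu\le2\int|\nabla\zeta|^2\frac{\phi_N^2}{\phi_N'}(v_m)\,d\mu+\int(f-k)\zeta^2\phi_N(v_m)\,d\mu. \tag{12}$$

**Step 9 (proof of Theorem 1).** It remains to let $m$, then $N$, then the cutoff radius tend to infinity. By the criterion of Section 2, applied to $-L$, it suffices that every real $f\in L^2(\varrho\,dx)$ orthogonal to $(1-L)(C_0^\infty)$ vanishes. For such $f$, (5) holds with $k=f$, and the last term of (12) is zero. Drop the first term of (12), which is nonnegative, and let $m\to\infty$. On the left, $v_m\phi_N(v_m)\ge0$ and Fatou's lemma applies. On the right, $\Xi=\phi_N^2/\phi_N'$ is continuous and $0\le\Xi(s)\le3N^{2/3}|s|^{4/3}$ by (11), so (V) with $D_m=|\nabla\zeta|^2(\Xi(v_m)-\Xi(v))$ gives convergence. Since $v=f$ and $\mu=\varrho\,dx$ on $\operatorname{supp}\zeta$,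
$$\int\zeta^2f^2(1+f^2/N^2)^{-1/3}\varrho\,dx\le2\int|\nabla\zeta|^2\frac{\phi_N^2}{\phi_N'}(f)\,\varrho\,dx\le6\int|\nabla\zeta|^2f^2\varrho\,dx ,$$
the last step by the other bound in (11). As $N\to\infty$, monotone convergence yields
$$\int\zeta^2f^2\varrho\,dx\le6\int|\nabla\zeta|^2f^2\varrho\,dx\qquad\forall\zeta\in C_0^\infty(\mathbb R^d). \tag{13}$$
The measure $\mu$, the cutoffs $\chi,\eta$ and the functions $v_m$ all depended on $\zeta$, but (13) no longer mentions them. Take $\zeta(x)=\tau(x/R)$ with $\tau\in C_0^\infty$, $0\le\tau\le1$, $\tau=1$ on the unit ball. The right side of (13) is at most $CR^{-2}\int f^2\varrho\,dx\to0$ as $R\to\infty$. Hence $f=0$. $\blacksquare$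

## 10. Local regularity, the Liouville property and $L^p$-uniqueness

We prove Theorem 2. The space $W^{1,2}(\varrho)$ is a space of functions by the closability argument of Step 2, with $\varrho\,dx$ in place of $\mu$: it needs only compactly supported $X$ and $b\in L^2_{\rm loc}(\varrho\,dx)$. The proofs of (W1), for $\Phi$ with $\Phi(0)=0$, and of (W2) carry over: if $\Phi(0)=0$ and $u_j\in C_0^\infty$, then $\Phi(u_j)$ is a compactly supported $C^1$ function, hence in $W^{1,2}(\varrho)$ by mollification.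

**Proof of part 1.** The aim is to use the first term of (12), which Theorem 1 discarded. Keep the notation of Sections 5–9 with general $k$, and let $\Theta_N(s)=\int_0^s\phi_N'(r)^{1/2}dr$, so that $\Theta_N'(v_m)^2|\nabla v_m|^2=\phi_N'(v_m)|\nabla v_m|^2$. We have $0<\Theta_N'\le1$. Moreover $\phi_N'\le(1+t)^{-1/3}$, so $\Theta_N'(r)\le N^{1/3}|r|^{-1/3}$, and therefore
$$|\Theta_N(s)|\le\min\{|s|,\tfrac32N^{1/3}|s|^{2/3}\},\qquad|\phi_N(s)|\le\min\{|s|,N^{2/3}|s|^{1/3}\}.$$
By (W1) and (W2), $\zeta\Theta_N(v_m)\in W$ with gradient $\Theta_N(v_m)\nabla\zeta+\zeta\phi_N'(v_m)^{1/2}\nabla v_m$.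

Let $m\to\infty$ with $N$ fixed. Both $|\Theta_N(v_m)-\Theta_N(v)|^2$ and $|\phi_N(v_m)-\phi_N(v)|^4$ are bounded by a constant (depending on $N$) times $|v_m|^{4/3}+|v|^{4/3}$, so (V) gives $\Theta_N(v_m)\to\Theta_N(v)$ in $L^2(\mu)$ and $\phi_N(v_m)\to\phi_N(v)$ in $L^4(\mu)$. Since $f-k\in L^2$ on $\operatorname{supp}\zeta$, the last term of (12) converges, and the term before it converges as in Step 9. Dropping the nonnegative second term of (12) and using (11),
$$\limsup_m\int\zeta^2\phi_N'(v_m)|\nabla v_m|^2d\mu\le12\int f^2|\nabla\zeta|^2\varrho\,dx+2\int|f-k||f|\zeta^2\varrho\,dx .$$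
So $\zeta\Theta_N(v_m)$ is bounded in $W$ as $m\to\infty$, and it converges $\mu$-a.e. to $\zeta\Theta_N(v)=\zeta\Theta_N(f)$. By (W3), $\zeta\Theta_N(f)\in W$, and with $|x+y|^2\le2|x|^2+2|y|^2$,
$$\|\nabla(\zeta\Theta_N(f))\|_2^2\le2\int f^2|\nabla\zeta|^2\varrho\,dx+24\int f^2|\nabla\zeta|^2\varrho\,dx+4\int|f-k||f|\zeta^2\varrho\,dx,$$
uniformly in $N$. As $N\to\infty$, $\Theta_N(f)\to f$ and $|\Theta_N(f)|\le|f|$. So $\zeta f\in W$ by (W3) again.

Finally we return from $\mu$ to $\varrho\,dx$. If $C_0^\infty\ni g_j\to\zeta f$ in $W$, then $\chi g_j\to\chi\zeta f=\zeta f$ in $W$ by (W2) and its proof. Since $\mu=\varrho\,dx$ near $\operatorname{supp}\chi$, this is also convergence in $W^{1,2}(\varrho)$. Hence $\zeta f\in W^{1,2}(\varrho)$. $\blacksquare$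

**The gradient of $f$ and the weak equation.** Parts 2 and 3 need an integrated form of (5). Let $\zeta,\zeta'\in C_0^\infty$ both be $1$ on an open set $U$, and let $\omega\in C_0^\infty(U)$. Then $\omega\zeta f=\omega\zeta'f$, and the product rule gives $\omega\nabla(\zeta f)=\omega\nabla(\zeta'f)$. So $\nabla f\in L^2_{\rm loc}(\varrho\,dx)$ is well defined by $\nabla f=\nabla(\zeta f)$ where $\zeta=1$; and for any $\zeta\in C_0^\infty$, writing $\zeta f=\zeta(\zeta'f)$ with $\zeta'=1$ near $\operatorname{supp}\zeta$, we get $\nabla(\zeta f)=\zeta\nabla f+f\nabla\zeta$. For $g\in C_0^\infty$ choose $\zeta=1$ near $\operatorname{supp}g$, and $C_0^\infty\ni g_j\to\zeta f$ in $W^{1,2}(\varrho)$. By (4), $\int g_jLg\,\varrho\,dx=-\int\nabla g_j\cdot\nabla g\,\varrho\,dx$; letting $j\to\infty$ and using (5),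
$$\int\nabla f\cdot\nabla g\,\varrho\,dx=-\int kg\,\varrho\,dx. \tag{14}$$
If $g\in W^{1,2}(\varrho)$ has compact support, multiply its $C_0^\infty$-approximants by a fixed cutoff equal to $1$ near $\operatorname{supp}g$ and pass to the limit: (14) holds for all such $g$.

**Proof of part 2.** Now the Caccioppoli identity of Section 4 is available, and we use it with an exponential weight. We may take $f$ real. It is in $L^2_{\rm loc}(\varrho\,dx)$ and satisfies (5) with $k=\lambda f$. Take $g=\zeta^2f$ in (14) and use $|\nabla(\zeta f)|^2=\nabla f\cdot\nabla(\zeta^2f)+f^2|\nabla\zeta|^2$: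
$$\int|\nabla(\zeta f)|^2\varrho\,dx+\lambda\int\zeta^2f^2\varrho\,dx=\int f^2|\nabla\zeta|^2\varrho\,dx. \tag{15}$$
Let $\langle x\rangle=\sqrt{1+|x|^2}$ and $\zeta=e^{-\kappa\langle x\rangle}\tau(x/R)$ with $\tau$ as in Step 9. Since $|\nabla\langle x\rangle|\le1$, $|\nabla\zeta|\le(\kappa+C/R)e^{-\kappa\langle x\rangle}$. Put $I=\int f^2e^{-2\kappa\langle x\rangle}\varrho\,dx$, which is finite because $\langle x\rangle\ge|x|$. Dropping the first term of (15) and letting $R\to\infty$ gives $\lambda I\le\kappa^2I$. As $\kappa^2<\lambda$, $I=0$ and $f=0$.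

Sharpness: for $\varrho\equiv1$ the function $f=e^{\sqrt\lambda x_1}\ne0$ satisfies $\Delta f=\lambda f$, hence the equation, and $f^2e^{-2\kappa|x|}\le e^{-2(\kappa-\sqrt\lambda)|x|}$ is integrable for every $\kappa>\sqrt\lambda$. $\blacksquare$

**Proof of part 3.** We dualize and test (14) with a truncated power of $f$. Since $p\le2$ and $Lg\in L^2(\varrho\,dx)$ has compact support, $(\lambda-L)(C_0^\infty)\subset L^p(\varrho\,dx)$. Let $q=p/(p-1)\in[2,\infty)$. By Hahn–Banach it suffices that a real $f\in L^q(\varrho\,dx)$ with $\int f(L-\lambda)g\,\varrho\,dx=0$ for all $g\in C_0^\infty$ vanishes. Since $L^q(\varrho\,dx)\subset L^2_{\rm loc}(\varrho\,dx)$, part 1 and (14) hold with $k=\lambda f$. For $N\ge1$ let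
$$a(s)=\Big(\frac{s^2}{1+s^2/N^2}\Big)^{(q-2)/2}\quad(a\equiv1\text{ if }q=2),\qquad\phi(s)=sa(s).$$
Then $\phi\in C^1$, $\phi(0)=0$, and logarithmic differentiation gives $\phi'=a\,[1+(q-2)(1+s^2/N^2)^{-1}]$, so $\phi'$ is bounded and $\phi'\ge a$. Also $0\le a(s)\le|s|^{q-2}$, and $a\le N^{q-2}$.

For $\zeta\in C_0^\infty$ choose $\zeta'\in C_0^\infty$ with $\zeta'=1$ near $\operatorname{supp}\zeta$. Then $\zeta'f\in W^{1,2}(\varrho)$, so $\zeta^2\phi(f)=\zeta^2\phi(\zeta'f)\in W^{1,2}(\varrho)$ has compact support, and its gradient is $\zeta^2\phi'(f)\nabla f+2\zeta\phi(f)\nabla\zeta$. Taking $g=\zeta^2\phi(f)$ in (14) and using $\phi'\ge a$,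
$$\int\zeta^2a(f)|\nabla f|^2\varrho\,dx+\lambda\int\zeta^2f^2a(f)\varrho\,dx\le2\int|\zeta||f|a(f)|\nabla\zeta||\nabla f|\varrho\,dx$$
$$\le\int\zeta^2a(f)|\nabla f|^2\varrho\,dx+\int f^2a(f)|\nabla\zeta|^2\varrho\,dx .$$
The common term is finite because $a$ is bounded and $\nabla f\in L^2_{\rm loc}(\varrho\,dx)$, so it can be subtracted:
$$\lambda\int\zeta^2f^2a(f)\varrho\,dx\le\int|f|^q|\nabla\zeta|^2\varrho\,dx .$$
Take $\zeta=\tau(\cdot/R)$. As $N\to\infty$, $f^2a(f)$ increases to $|f|^q$, and monotone convergence gives $\lambda\int\tau(x/R)^2|f|^q\varrho\,dx\le CR^{-2}\int|f|^q\varrho\,dx$. As $R\to\infty$ the right side tends to $0$. Hence $f=0$. $\blacksquare$
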